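\title{Finite complexes whose higher homotopy groups are rational vector spaces}

\begin{abstract}
For every $m\ge 2$ we construct a connected finite CW-complex of dimension $m+1$ whose universal cover has reduced integral homology concentrated in degree $m$, where it is a rational vector space of countably infinite dimension. All higher homotopy groups of this complex are rational vector spaces, and $\pi_m\neq 0$. Finite complexes with rational, not all zero, higher homotopy groups exist exactly in dimensions $d\ge 3$. The construction glues finitely many level sets of Bestvina--Brady Morse functions along maps that rescale the height; these finitely many gluings impose the relations $i\omega_i=\omega_{i-1}$ for all $i\ge1$, which present $\mathbb Q$. The fundamental group is of type $F_m$ and of type $FP$ over $\mathbb F_p$ for every prime $p$, but not of type $FP_{m+1}$ over $\mathbb Z$ or $\mathbb Q$.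
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question and the results}

Let $X$ be a connected CW-complex with universal cover $\tilde X$. Its \emph{higher homotopy groups} are the abelian groups $\pi_n(X)\cong\pi_n(\tilde X)$, $n\ge2$. An abelian group is a rational vector space exactly when it is uniquely divisible, that is, when multiplication by every positive integer is bijective. The following is Question 1.3 of \cite{PP}.

\begin{quote}
Is there a connected \emph{finite} CW-complex $X$ such that $\pi_n(X)$ is a rational vector space for every $n\ge2$, and $\pi_n(X)\neq0$ for at least one $n\ge2$?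
\end{quote}

Rational higher homotopy groups appear by themselves as soon as one asks for finite dimension and a finite Postnikov tower. It is known that if $X$ is a connected CW-complex of finite dimension with only finitely many nonzero Postnikov invariants, then $\pi_n(X)$ is a rational vector space for every $n\ge2$ and vanishes for all large $n$; moreover $\pi_1(X)$ is then torsion-free and its abelian subgroups have finite rank. The question asks whether rationality is compatible with the much stronger condition of having finitely many cells. The answer is yes, already in dimension $3$, and dimension $3$ is minimal. Homology has coefficients in $\mathbb Z$ unless indicated.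

\begin{theorem}\label{thm:A}
For every $m\ge2$ there is a connected finite CW-complex $X$ of dimension $m+1$ whose universal cover $\tilde X$ satisfies $\tilde H_i(\tilde X)=0$ for $i\neq m$, while $H_m(\tilde X)$ is a nonzero rational vector space, of countably infinite dimension. Hence $\pi_n(X)$ is a rational vector space for all $n\ge2$, and $\pi_m(X)\neq0$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n\ge2$ and $d\ge1$. There is a connected finite CW-complex of dimension $d$ whose higher homotopy groups are rational vector spaces and whose first nonzero higher homotopy group is $\pi_n$ if and only if $n\le d-1$. In particular, examples exist exactly in dimensions $d\ge3$.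
\end{theorem}

In the next statement $S^m_{\mathbb Q}$ is the rationalization of the sphere $S^m$ (Section~\ref{sub:simple}); the finiteness properties are recalled in Section~\ref{sec:C}.

\begin{theorem}\label{thm:C}
For the complex $X$ constructed in the proof of Theorem~\ref{thm:A}, $\tilde X\simeq\bigvee_{\mathbb N}S^m_{\mathbb Q}$, and for $n\ge2$ we have $\pi_n(X)\neq0$ if and only if $n\equiv1 \bmod (m-1)$. The group $\Gamma=\pi_1(X)$ is of type $F_m$ and of type $FP$ over $\mathbb F_p$ for every prime $p$, but it is not of type $FP_{m+1}$ over $\mathbb Z$ or over $\mathbb Q$.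
\end{theorem}

Thus $X$ has infinitely many nonzero homotopy groups, and by the fact quoted above it has infinitely many nonzero Postnikov invariants.

\subsection{What the simplest cases suggest}\label{sub:simple}

It is enough to control homology. Recall that every simply connected CW-complex $W$ has a \emph{rationalization} $\ell\colon W\to W_{\mathbb Q}$, natural up to homotopy: $W_{\mathbb Q}$ is simply connected, and $\ell$ induces the maps $\tilde H_*(W)\to\tilde H_*(W)\otimes\mathbb Q\cong\tilde H_*(W_{\mathbb Q})$ and $\pi_*(W)\to\pi_*(W)\otimes\mathbb Q\cong\pi_*(W_{\mathbb Q})$.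

\begin{lemma}\label{lem:rational}
Let $W$ and $W'$ be simply connected CW-complexes.
\begin{enumerate}
\item[(a)] If all groups $\tilde H_i(W)$ are rational vector spaces, then so are all groups $\pi_n(W)$.
\item[(b)] A map $W\to W'$ that induces an isomorphism on $H_*(-;\mathbb Q)$ induces an isomorphism on $\pi_*(-)\otimes\mathbb Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Whitehead's theorem, an integral homology isomorphism of simply connected spaces is a weak equivalence. In (a) this applies to $\ell$ and gives $\pi_n(W)\cong\pi_n(W)\otimes\mathbb Q$. In (b) it applies to the induced map $W_{\mathbb Q}\to W'_{\mathbb Q}$.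
\end{proof}

\emph{Infinite complexes of finite dimension.} The mapping telescope of maps $S^m\to S^m\to\cdots$ of degrees $1,2,3,\dots$ is simply connected, has dimension $m+1$, and its only reduced homology group is $\varinjlim(\mathbb Z\xrightarrow{1}\mathbb Z\xrightarrow{2}\mathbb Z\xrightarrow{3}\cdots)=\mathbb Q$ in degree $m$. By Lemma~\ref{lem:rational} its homotopy groups are $\pi_n(S^m)\otimes\mathbb Q$. Recall that for $d\ge 2$
\begin{equation}\label{eq:spheres}
\pi_n(S^d)\otimes\mathbb Q\neq0\iff n=d,\ \text{ or } d \text{ is even and } n=2d-1 .
\end{equation}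
So for odd $m$ the telescope is a $K(\mathbb Q,m)$ of dimension $m+1$. It has infinitely many cells, one pair for each integer to be inverted.

\emph{Finite complexes with small fundamental group.} If $X$ is finite and nilpotent, for instance simply connected, its higher homotopy groups are known to be finitely generated, and a finitely generated divisible group is zero. The answer is also negative when $\Gamma=\pi_1(X)$ is abelian. Indeed, the first nonzero higher homotopy group is some $H_n(\tilde X)$ by the Hurewicz theorem. It is a subquotient of the finitely generated module $C_n(\tilde X)$ over the Noetherian ring $\mathbb Z[\Gamma]$, so it is finitely generated and has a simple quotient $\mathbb Z[\Gamma]/\mathfrak m$. This quotient is a field that is finitely generated as a ring, hence a finite field, and no nonzero finite group is a quotient of a divisible group.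

\emph{Small dimension.} The top homology of $\tilde X$ is free, which bounds the dimension from below.

\begin{lemma}\label{lem:dim}
Let $X$ be a connected CW-complex and $n\ge 1$. If $H_n(\tilde X)$ is nonzero and divisible, then $\dim X\ge n+1$.
\end{lemma}

\begin{proof}
If $\dim X\le n$, then $H_n(\tilde X)$ is a subgroup of the free abelian group $C_n(\tilde X)$ of cellular chains, so it is free abelian; a nonzero free abelian group maps onto $\mathbb Z$ and is not divisible.
\end{proof}

\emph{Inverting one prime.} Let $X$ be the mapping torus of a cellular map $S^m\to S^m$ of degree $p$. It is finite of dimension $m+1$, with $\pi_1(X)=\mathbb Z$. Its universal cover consists of spheres indexed by $i\in\mathbb Z$ joined by mapping cylinders, so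
\[
H_m(\tilde X)=\langle \sigma_i\ (i\in\mathbb Z)\mid \sigma_i=p\,\sigma_{i+1}\rangle\cong\mathbb Z[1/p],\qquad\sigma_i\mapsto p^{-i}.
\]
One gluing in $X$ gives infinitely many relations in $\tilde X$, but they are translates of one relation and carry the same coefficient $p$. Since the cellular boundary maps of a finite complex involve only finitely many integers, one is led to guess that only finitely many primes can be inverted and that the answer to the question is no.

\subsection{The idea of the construction}

We want the relations $i\omega_i=\omega_{i-1}$ of the telescope, with unbounded coefficients, from finitely many gluings. A large coefficient need not be written down; it can be counted. If a bijection $\theta$ of an index set is subject to relations $\alpha_{\theta v}=\alpha_v$ and $\beta_{\theta v}=\beta_v+\alpha_v$, then along a $\theta$-chain of length $i$ that starts with $\beta=0$ we end with $\beta=i\alpha$. What is needed is an index set with chains of all finite lengths, and a geometric reason for finitely many gluings to act on it.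

Level sets of Bestvina--Brady Morse functions provide both. Such a level set $Y$ is the universal cover of a finite complex, yet $H_m(Y)$ has a basis indexed by the vertices of an ambient cube complex at \emph{all} integer heights (Section~\ref{sec:level}). There are equivariant maps between level sets that act on heights by $l\mapsto kl+b$ (Section~\ref{sec:rescale}). Gluing a cylinder along two such maps imposes one pattern of relations at every height of an arithmetic progression, and links each height to another whose distance from the level is multiplied by a fixed rational number. Multiplying by $5/3$ can be repeated only as long as the factor $3$ lasts, and this produces chains of all lengths. Section~\ref{sec:algebra} carries out the resulting algebra, Section~\ref{sec:X} builds $X$ and proves Theorems~\ref{thm:A} and~\ref{thm:B}, and Section~\ref{sec:C} proves Theorem~\ref{thm:C}. Throughout, $m\ge2$ is fixed.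

\section{Presenting $\mathbb Q$ by three rules}\label{sec:algebra}

Let $\mathcal V$ be a set with a function $N\colon\mathcal V\to\mathbb Z$ taking odd values. For $p\in\{3,5\}$ let $\nu_p(v)$ be the exponent of $p$ in $N(v)$; it is finite because $N(v)\neq0$. We write $\{3\mid N\}$ for the set of $v\in \mathcal V$ with $3\mid N(v)$, and so on. Suppose given bijections
\[
\theta\colon\{3\mid N\}\to\{5\mid N\},\quad N(\theta v)=\tfrac53N(v);\qquad
\phi\colon\{5\mid N,\ 3\nmid N\}\to\{3\nmid N\},\quad N(\phi u)=\tfrac15N(u).
\]
On the free abelian group $\mathcal F$ with basis $\alpha_v,\beta_v$ ($v\in\mathcal V$) we impose three rules. The counter $\beta$ is \emph{reset} to $0$ where $5\nmid N$; each \emph{step} along $\theta$ preserves $\alpha$ and adds $\alpha$ to $\beta$; and when no further step is possible, the counter is \emph{identified} with the class $\alpha$ one step along $\phi$. The corresponding relators are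
\begin{equation}\label{eq:relators}
\begin{aligned}
\mathsf R_w&=\begin{cases}\beta_w&\text{if }5\nmid N(w),\\ \beta_w-\beta_{\theta^{-1}w}-\alpha_{\theta^{-1}w}&\text{if }5\mid N(w),\end{cases}\\
\mathsf S_w&=\alpha_w-\alpha_{\theta^{-1}w}\qquad\text{for }5\mid N(w),\\
\mathsf T_u&=\beta_u-\alpha_{\phi u}\qquad\ \ \,\text{for }5\mid N(u),\ 3\nmid N(u).
\end{aligned}
\end{equation}
All coefficients are $\pm1$, and each rule applies on a finite union of arithmetic progressions of values of $N$.

\begin{example}\label{ex:odd}
Let $\mathcal V$ be the set of odd integers, $N(v)=v$, $\theta(v)=5v/3$, $\phi(u)=u/5$, and look at the numbers $3^a5^b$ (Figure~\ref{fig:grid}). Along the chain $3,5$ we get $\alpha_3=\alpha_5$, $\beta_3=0$, $\beta_5=\alpha_5$, and then $\mathsf T_5$ gives $\alpha_1=\alpha_5$. Along $9,15,25$ we get $\alpha_9=\alpha_{15}=\alpha_{25}$, $\beta_9=0$, $\beta_{15}=\alpha_{25}$, $\beta_{25}=2\alpha_{25}$, and $\mathsf T_{25}$ gives $\alpha_5=2\alpha_{25}$. Along $27,45,75,125$ the counter reaches $\beta_{125}=3\alpha_{125}$, so $\alpha_{25}=3\alpha_{125}$. With $\omega_i=\alpha_{5^i}$ these are the relations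 $i\omega_i=\omega_{i-1}$ for $i=1,2,3$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2,>=stealth]
\node (a) at (0,0) {$1$}; \node (b) at (1,0) {$3$}; \node (c) at (2,0) {$9$}; \node (d) at (3,0) {$27$};
\node (e) at (0,1) {$5$}; \node (f) at (1,1) {$15$}; \node (g) at (2,1) {$45$};
\node (h) at (0,2) {$25$}; \node (i) at (1,2) {$75$}; \node (j) at (0,3) {$125$};
\draw[->] (b)--(e); \draw[->] (c)--(f); \draw[->] (f)--(h);
\draw[->] (d)--(g); \draw[->] (g)--(i); \draw[->] (i)--(j);
\draw[->,dashed] (e)--(a); \draw[->,dashed] (h)--(e); \draw[->,dashed] (j)--(h);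
\end{tikzpicture}
\caption{The integers $3^a5^b$ with $a+b\le3$, placed at $(a,b)$. Solid arrows show $\theta$ (multiplication by $5/3$), dashed arrows show $\phi$ (division by $5$). Along a chain of solid arrows the class $\alpha$ is constant, and the class $\beta$ starts at $0$ in the bottom row and grows by $\alpha$ at each step. A dashed arrow identifies $\beta$ at its tail with $\alpha$ at its head, so that $b\,\alpha_{5^b}=\alpha_{5^{b-1}}$.}
\label{fig:grid}
\end{figure}

\begin{proposition}\label{prop:algebra}
The family \eqref{eq:relators} is linearly independent. Let $\mathcal U_0=\{u\in\mathcal V:\gcd(N(u),15)=1\}$. The quotient of $\mathcal F$ by the span of \eqref{eq:relators} is generated by the classes of the $\alpha_{\phi^{-i}u}$ $(u\in\mathcal U_0,\ i\ge0)$ and is isomorphic to $\bigoplus_{u\in\mathcal U_0}\mathbb Q$, with $\alpha_{\phi^{-i}u}$ going to $1/i!$ in the summand $u$. If a group $\Gamma$ acts on $\mathcal V$ preserving $N$ and commuting with $\theta$ and $\phi$, this isomorphism is $\Gamma$-equivariant, $\Gamma$ permuting the summands as it permutes $\mathcal U_0$.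
\end{proposition}

\begin{proof}
We use twice that $n$ elements generating $\mathbb Z^n$ form a basis.

\emph{The relators $\mathsf R$ and $\mathsf S$.} Applying $\theta$ lowers $\nu_3$ by one and raises $\nu_5$ by one; it is possible exactly when $\nu_3\ge1$, and applying $\theta^{-1}$ is possible exactly when $\nu_5\ge1$. So $\mathcal V$ is a disjoint union of finite chains $v_0,v_1=\theta v_0,\dots,v_s=\theta^sv_0$ with $\nu_5(v_i)=i$ and $\nu_3(v_i)=s-i$. The set of end points of chains is $\mathcal U=\{3\nmid N\}$. Fix a chain and write $\alpha_i,\beta_i$ for $\alpha_{v_i},\beta_{v_i}$. The relators $\mathsf R,\mathsf S$ indexed by the chain are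
\[
\beta_0,\qquad \beta_i-\beta_{i-1}-\alpha_{i-1},\qquad \alpha_i-\alpha_{i-1}\qquad(1\le i\le s).
\]
Modulo these $2s+1$ elements, $\alpha_i\equiv\alpha_s$ and, by induction on $i$, $\beta_i\equiv i\alpha_s$. So together with $\alpha_s$ they generate the span of the $2s+2$ elements $\alpha_i,\beta_i$, and they form a basis of it. Summing over chains: the $\mathsf R_w$, the $\mathsf S_w$ and the $\alpha_u$ ($u\in\mathcal U$) form a basis of $\mathcal F$. The quotient $\mathcal F'$ of $\mathcal F$ by the $\mathsf R_w,\mathsf S_w$ is free on the classes $\omega_u$ of $\alpha_u$, $u\in\mathcal U$, and $\beta_u\equiv\nu_5(u)\,\omega_u$ for $u\in\mathcal U$.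

\emph{The relators $\mathsf T$.} The map $\phi$ is a bijection from $\{u\in\mathcal U:\nu_5(u)\ge1\}$ onto $\mathcal U$ that lowers $\nu_5$ by one. So $\mathcal U$ is the disjoint union of the sequences $u_i=\phi^{-i}u_0$, $i\ge0$, with $u_0\in\mathcal U_0$ and $\nu_5(u_i)=i$. Fix a sequence and put $\omega_i=\omega_{u_i}$. The image of $\mathsf T_{u_i}$ in $\mathcal F'$ is $i\omega_i-\omega_{i-1}$ for $i\ge1$. For each $n$, the elements $i\omega_i-\omega_{i-1}$ ($1\le i\le n$) and $\omega_n$ generate the span of $\omega_0,\dots,\omega_n$, so they form a basis of it. This shows two things. First, the images of the $\mathsf T_u$ in $\mathcal F'$ are linearly independent, and with the first part the whole family \eqref{eq:relators} is. Second, the group with generators $\omega_0,\dots,\omega_n$ and the first $n$ relations is infinite cyclic on $\omega_n$, so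
\[
\langle\omega_0,\omega_1,\dots\mid i\omega_i=\omega_{i-1}\ (i\ge1)\rangle=\varinjlim\bigl(\mathbb Z\omega_{i-1}\xrightarrow{\ i\ }\mathbb Z\omega_i\bigr)\cong\bigcup_i\tfrac1{i!}\mathbb Z=\mathbb Q,\qquad\omega_i\mapsto\tfrac1{i!}.
\]
Summing over sequences gives the isomorphism. It is equivariant because $\gamma\,\alpha_{\phi^{-i}u}=\alpha_{\phi^{-i}\gamma u}$ and these elements generate the quotient.
\end{proof}

The rest of the construction realizes $\mathcal F$ as the homology of the vertex spaces of a tree of spaces, and \eqref{eq:relators} as the relations imposed by its edge spaces.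

\section{Level sets in the cube complex of a right-angled Artin group}\label{sec:level}

\subsection{The cube complex and its height function}

A simplicial complex is \emph{flag} if every finite set of pairwise adjacent vertices spans a simplex. Let $L$ be a finite nonempty flag complex. Its right-angled Artin group is
\[
A=A_L=\langle x_u\ (u\in\operatorname{Vert}L)\mid [x_u,x_w]=1\text{ for all edges }uw\rangle .
\]
Let $\chi\colon A\to\mathbb Z$ send every $x_u$ to $1$, and let $B=B_L=\ker\chi$. Below $\sigma$ denotes a simplex of $L$ or the empty set, viewed as a set of vertices. The $x_u$ with $u\in\sigma$ commute; we put $x^n=\prod_{u\in\sigma}x_u^{n_u}$ for $n\in\mathbb Z^\sigma$ and $x_\sigma=\prod_{u\in\sigma}x_u$.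

The \emph{Salvetti complex} of $A$ is the union of the coordinate subtori $(S^1)^\sigma$ of $(S^1)^{\operatorname{Vert}L}$; its $2$-skeleton is the presentation complex of $A$. Let $E=E_L$ be its universal cover. The cubes of $E$ are $(g,\sigma)=\{g\}\times[0,1]^\sigma$ with $g\in A$; the face $t_u=0$ of $(g,\sigma)$ is $(g,\sigma\setminus u)$ and the face $t_u=1$ is $(gx_u,\sigma\setminus u)$. The vertex set is $A$, and $A$ acts by left multiplication, freely on points and on cubes. The faces of $(g,\sigma)$ are the cubes $(gx_{\tau'},\tau)$ with $\tau,\tau'\subset\sigma$ disjoint; they are distinct, since the $x_{\tau'}$ have distinct images in the abelianization of $A$. So cubes are embedded, and the open cubes $Q^\circ$ partition $E$. The complex $E$ is locally finite, of dimension $\dim L+1$. Because $L$ is flag, $E$ is CAT(0), hence contractible (Charney--Davis; Bestvina--Brady \cite{BB}). Flagness is needed here: for the boundary of a triangle the same recipe gives the $2$-skeleton of the cubulation of $\mathbb R^3$, which is not contractible.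

The \emph{height} is the function
\[
f\colon E\to\mathbb R,\qquad f(g;t)=\chi(g)+\sum_u t_u .
\]
On a cube $(g,\sigma)$ it is affine, with minimum $\chi(g)$ attained only at the \emph{bottom vertex} $g$ and maximum $\chi(g)+|\sigma|$ attained only at the \emph{top vertex} $gx_\sigma$. For each vertex $v$ and each $\sigma$ there is exactly one cube in the directions $\sigma$ with bottom vertex $v$, namely $(v,\sigma)$, and exactly one with top vertex $v$, namely $(vx_\sigma^{-1},\sigma)$.

Fix $c\in\mathbb R\setminus\mathbb Z$, and put $Y=f^{-1}(c)$ and $E_I=f^{-1}(I)$ for an interval $I$. Cutting the cubes along the levels $c+\mathbb Z$ makes $E$ a regular CW-complex with polytopal cells, in which $Y$ and the sets $E_{[c+k,c+l]}$ are subcomplexes. The cells of $Y$ are the slices $Q\cap Y$ of the cubes $Q=(g,\sigma)$ with $\chi(g)<c<\chi(g)+|\sigma|$, so $\dim Y\le\dim L$. The group $B$ preserves $f$ and permutes these cells freely. There are finitely many possibilities for $\sigma$ and $\chi(g)$, and $B$ is transitive on each fiber of $\chi$, so there are finitely many orbits of cells. Hence $Y\to Y/B$ is a covering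 and $Y/B$ is a finite CW-complex.

\subsection{Sheets}

We want explicit cycles in $Y$ that can be followed under maps. They come from flats. For $v\in A$ let $F_{v,\sigma}\colon\mathbb R^\sigma\to E$ send $n+t$, with $n\in\mathbb Z^\sigma$ and $t\in[0,1]^\sigma$, to the point with coordinates $t$ in the cube $(vx^n,\sigma)$. The face rules make this well defined and give, for $\tau\subset\sigma$, $g\in A$, $n\in\mathbb Z^\sigma$, $s\in\mathbb R^\sigma$,
\begin{equation}\label{eq:flats}
\begin{gathered}
F_{v,\sigma}|_{\mathbb R^\tau}=F_{v,\tau},\qquad gF_{v,\sigma}=F_{gv,\sigma},\\ F_{v,\sigma}(n+s)=F_{vx^n,\sigma}(s),\qquad f(F_{v,\sigma}(s))=f(v)+\textstyle\sum_us_u .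
\end{gathered}
\end{equation}
Let $\mathcal O=\bigcup_\sigma[0,\infty)^\sigma\subset\mathbb R^{\operatorname{Vert}L}$ and $|t|=\sum_ut_u$ for $t\in \mathcal O$. We write $\mathcal O_{\le R}$, $\mathcal O_R$, $\mathcal O_{[R_0,R]}$ for the subsets where $|t|\le R$, $|t|=R$, $R_0\le|t|\le R$. Then $\mathcal O_1$ is the geometric realization of $L$, each $\mathcal O_R$ with $R>0$ is identified with $L$ by scaling, and $\mathcal O_{\le R}$ is a cone with base $\mathcal O_R$. Define
\[
\Omega^\pm_v\colon\mathcal O\to E,\qquad\Omega_v^\pm(t)=F_{v,\sigma}(\pm t)\ \text{ for }t\in[0,\infty)^\sigma,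
\]
so that $f(\Omega^\pm_v(t))=f(v)\pm|t|$. Let $\Omega_v$ be the one of the two maps that heads toward the level $c$: $\Omega_v=\Omega^-_v$ if $f(v)>c$ and $\Omega_v=\Omega_v^+$ if $f(v)<c$. The \emph{sheet} of $v$ is
\[
s_v\colon L\to Y,\qquad s_v(y)=\Omega_v(|f(v)-c|\,y).
\]
By \eqref{eq:flats}, $g\circ s_v=s_{gv}$ for $g\in B$.

\begin{example}\label{ex:tree}
Let $L$ consist of two points, so that $A$ is free on $x,y$ and $E$ is its Cayley tree, and let $c=-\frac12$. Then $Y$ is the set of midpoints of the edges from height $-1$ to height $0$, and $\tilde H_0(Y)\cong H_1(E,Y)$. Build $E_{[c,\infty)}$ from $Y$ upward, one height at a time. Each vertex $v$ of height $\ge0$ arrives with exactly two downward edges, in the directions $x$ and $y$, and so contributes one new generator to $H_1(E_{[c,\infty)},Y)$. As this generator we may take the path that rises from $Y$ to $v$ along the $x$-line through $v$ and returns along the $y$-line: it consists of the two new edges and of lower edges. The same holds below the level. Taking boundaries, the differences of the two points of the sheets $s_v$ form a basis of $\tilde H_0(Y)$,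 indexed by all vertices $v$ of the tree.
\end{example}

The general statement replaces the two points by a complex with homology in degree $m\ge 2$. Then $L$ is simply connected, and this passes to $Y$; in the example $L$ is disconnected and $Y$ is discrete.

\begin{proposition}\label{prop:level}
Let $L$ be $(m-1)$-connected with $H_i(L)=0$ for $i>m$. Then $Y$ is connected and simply connected, $\tilde H_i(Y)=0$ for $i\neq m$, and
\[
\Phi\colon\bigoplus_{v\in A}H_m(L)\to H_m(Y),\qquad\lambda_v\mapsto(s_v)_*\lambda,
\]
is an isomorphism, where $\lambda_v$ denotes $\lambda\in H_m(L)$ placed in the summand $v$. It is $B$-equivariant for the action $g\cdot\lambda_v=\lambda_{gv}$.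
\end{proposition}

So $Y$ is the universal cover of the finite complex $Y/B$, while the summands of $H_m(Y)$ fall into one free $B$-orbit for each height $r\in\mathbb Z$.

\subsection{The Morse lemma}

The proof compares $Y$ with the contractible space $E$. The only change in topology between two consecutive levels comes from the vertices between them.

\begin{lemma}\label{lem:morse}
Let $r\in\mathbb Z$, $r-1<c_1<r<c_2<r+1$ and $W=E_{[c_1,c_2]}$. For each vertex $v$ of height $r$ let $D_v=\Omega^-_v(\mathcal O_{\le r-c_1})$. Then $\Omega_v^-$ maps the cone $\mathcal O_{\le r-c_1}$ homeomorphically onto $D_v$ and its base onto $D_v\cap f^{-1}(c_1)$, the $D_v$ are pairwise disjoint, and $W$ deformation retracts onto $W_0=f^{-1}(c_1)\cup\bigcup_vD_v$ relative to $W_0$. The same holds with $\Omega_v^+$, $c_2-r$ and $f^{-1}(c_2)$ in place of $\Omega_v^-$, $r-c_1$ and $f^{-1}(c_1)$.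
\end{lemma}

\begin{proof}
\emph{The cones.} Let $|t|\le r-c_1<1$ and let $\tau$ be the support of $t$. Then $0<t_u<1$ for $u\in\tau$, so $\Omega_v^-(t)$ is the point with coordinates $1-t_u$ in the open cube $(vx_\tau^{-1},\tau)^\circ$, whose top vertex is $v$. The point therefore determines $v$, $\tau$ and $t$. This gives injectivity, hence the homeomorphism by compactness, and disjointness. It also shows that $D_v$ is the union of the sets $Q\cap\{f\ge c_1\}$ over the cubes $Q$ with top vertex $v$, and that every point of $D_v$ lies in an open cube on whose closure $f$ has maximum $r$.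

\emph{Retracting one cube.} Let $Q$ be a cube meeting $W$, with $a=\min_Qf$ and $b=\max_Qf$. These are integers with $a\le r\le b$. If $b=r$, then $Q\cap W\subset D_v$ for the top vertex $v$ of $Q$. Suppose $b\ge r+1$. Since $a<c_2<b$, the set $P=Q\cap W$ is a convex polytope of dimension $\dim Q\ge1$, and $F=Q\cap f^{-1}(c_2)$ is a facet of $P$ whose relative interior lies in $Q^\circ$. Every other facet lies in $f^{-1}(c_1)$ or in $\partial Q$; let $J$ be their union. A point of $P\setminus J$ lies in the interior of $P$ or in the relative interior of $F$, so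
\begin{equation}\label{eq:star}
P\setminus J\subset Q^\circ\setminus f^{-1}(c_1).
\end{equation}
We push $P$ onto $J$ by projecting from a point just beyond $F$. In the affine span of $Q$, write $P=\{f\le c_2,\ h_i\ge0\ (i\in I)\}$, where the affine functions $h_i$ define the facets other than $F$. Moving a point of the relative interior of $F$ slightly outward gives $p_0$ with $f(p_0)>c_2$ and all $h_i(p_0)>0$. For $y\in P$ consider the ray $p_0+s(y-p_0)$, $s\ge1$. On it $f$ decreases, so the ray stays in $P$ exactly for $1\le s\le s(y)$, where
\[
\frac1{s(y)}=\max_{i\in I}\Bigl(1-\frac{h_i(y)}{h_i(p_0)}\Bigr).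
\]
This maximum is positive because $P$ is bounded, and it equals $1$ when $y\in J$. So $\operatorname{pr}(y)=p_0+s(y)(y-p_0)$ defines a continuous retraction $P\to J$, and the straight-line homotopy from the identity to $\operatorname{pr}$ stays in the convex set $P$ and fixes $J$.

\emph{Assembling.} Let $W_d=W_0\cup\bigcup_{\dim Q\le d}(Q\cap W)$; for $d=0$ this agrees with the definition of $W_0$, since a vertex in $W$ has height $r$ and lies in its own $D_v$. For $d\ge1$, $W_d$ is the union of $W_{d-1}$ and the polytopes $P=Q\cap W$ with $\dim Q=d$ and $b\ge r+1$. For each of them $J\subset W_{d-1}$. By \eqref{eq:star} the sets $P\setminus J$ are pairwise disjoint and miss $f^{-1}(c_1)$ and the cubes of dimension $<d$; they miss the $D_v$ because $\max_Qf\neq r$. Since $E$ is locally finite, the retractions combine to a deformation retraction of $W_d$ onto $W_{d-1}$ relative to $W_{d-1}$. Composing finitely many of these retracts $W=W_{\dim E}$ onto $W_0$.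

\emph{The mirror statement.} Let $g\mapsto\bar g$ be the automorphism of $A$ inverting each $x_u$. The map sending the point $t$ of $(g,\sigma)$ to the point $(1-t_u)_u$ of $(\bar gx_\sigma^{-1},\sigma)$ respects the face rules, so it is an automorphism of $E$. It takes $f$ to $-f$ and $\Omega^\pm_v$ to $\Omega^\mp_{\bar v}$, and it exchanges the two statements.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:level}]
Put $E^k=E_{[c,c+k]}$ for $k\ge0$, so $E^0=Y$, and $E^+=E_{[c,\infty)}$, $E^-=E_{(-\infty,c]}$. Let $V_k$ be the set of vertices of height in $(c+k-1,c+k)$. By Lemma~\ref{lem:morse} with $c_1=c+k-1$ and $c_2=c+k$, extended by the identity below level $c_1$, the space $E^k$ deformation retracts onto $E^{k-1}$ with cones $D_v$ ($v\in V_k$) attached along disjoint copies of $L$.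

\emph{Connectivity.} Since $L$ is connected and simply connected, attaching these cones changes neither $\pi_0$ nor, by van Kampen's theorem, $\pi_1$ of a component. Every compact subset of $E^+$ lies in some $E^k$, so $Y\subset E^+$ is a bijection on $\pi_0$ and an isomorphism on $\pi_1$ of each component. The mirror statement of Lemma~\ref{lem:morse}, applied to $E_{[c-k+1,\infty)}\subset E_{[c-k,\infty)}$, gives the same for $E^+\subset E$. As $E$ is contractible, $Y$ is nonempty, connected and simply connected.

\emph{Vanishing.} Since $E$ is contractible and $E^+\cap E^-=Y$,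
\[
\tilde H_i(Y)\cong H_{i+1}(E,Y)=H_{i+1}(E^+,Y)\oplus H_{i+1}(E^-,Y).
\]
By excision,
\begin{equation}\label{eq:layer}
H_{i+1}(E^k,E^{k-1})\cong\bigoplus_{v\in V_k}H_{i+1}\bigl(D_v,D_v\cap f^{-1}(c+k-1)\bigr)\cong\bigoplus_{v\in V_k}\tilde H_i(L),
\end{equation}
which vanishes for $i\neq m$. By induction on $k$, using the exact sequences of the triples $(E^k,E^{k-1},Y)$, we get $H_{i+1}(E^k,Y)=0$ for $i\neq m$, and the sequences
\begin{equation}\label{eq:ses}
0\to H_{m+1}(E^{k-1},Y)\to H_{m+1}(E^k,Y)\to H_{m+1}(E^k,E^{k-1})\to0
\end{equation}
are exact, the neighboring terms being $H_{m+2}(E^k,E^{k-1})=0$ and $H_m(E^{k-1},Y)=0$. In the limit, $H_{i+1}(E^+,Y)=0$ for $i\neq m$.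

\emph{The basis.} The sequences \eqref{eq:ses} split, but we need a splitting whose boundary is given by sheets. For $\lambda\in H_m(L)$ and $R>0$ let $\hat\lambda_R\in H_{m+1}(\mathcal O_{\le R},\mathcal O_R)$ be the class with boundary $\lambda\in H_m(\mathcal O_R)=H_m(L)$. For $v\in V_k$ put $R=f(v)-c$ and $R_0=f(v)-(c+k-1)$. The map $\Omega_v$ sends $(\mathcal O_{\le R},\mathcal O_{[R_0,R]},\mathcal O_R)$ to $(E^k,E^{k-1},Y)$. Let $\delta_v(\lambda)=(\Omega_v)_*\hat\lambda_R\in H_{m+1}(E^k,Y)$; then $\partial\delta_v(\lambda)=(s_v)_*\lambda$. Under
\[
H_{m+1}(\mathcal O_{\le R},\mathcal O_R)\to H_{m+1}(\mathcal O_{\le R},\mathcal O_{[R_0,R]})\cong H_{m+1}(\mathcal O_{\le R_0},\mathcal O_{R_0})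
\]
the class $\hat\lambda_R$ goes to $\hat\lambda_{R_0}$, because the boundaries of both classes represent $\lambda$ in $H_m(\mathcal O_{[R_0,R]})\cong H_m(L)$. Hence the image of $\delta_v(\lambda)$ in $H_{m+1}(E^k,E^{k-1})$ is $\lambda$ in the summand $v$ of \eqref{eq:layer}. By \eqref{eq:ses}, the five lemma and induction on $k$, the $\delta_v$ with $v\in V_1\cup\dots\cup V_k$ define an isomorphism onto $H_{m+1}(E^k,Y)$, and in the limit $\bigoplus_{f(v)>c}H_m(L)\cong H_{m+1}(E^+,Y)$. The mirror symmetry gives the corresponding statements for $(E^-,Y)$ and the vertices with $f(v)<c$. Composing with $\partial\colon H_{m+1}(E,Y)\cong H_m(Y)$ shows that $\Phi$ is an isomorphism. Equivariance follows from $g\circ s_v=s_{gv}$.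
\end{proof}

\section{Maps that rescale the height}\label{sec:rescale}

In Example~\ref{ex:tree}, the endomorphism $x\mapsto x^k$, $y\mapsto y^k$ stretches the tree by the factor $k$ and sends straight lines to straight lines, so it sends the path attached to a vertex $v$ to the path, $k$ times as tall, attached to the image of $v$. This is why sheets were defined through flats. We now set up such maps in general, allowing also a shift of height and a change of complex.

A subcomplex of $L$ is \emph{full} if it contains every simplex of $L$ whose vertices it contains. Let $j\colon L'\to L$ be an isomorphism of a flag complex $L'$ onto a full subcomplex of $L$; we also write $j$ for the induced maps $\mathbb R^\sigma\to\mathbb R^{j(\sigma)}$. Let $k\ge1$, $b\in\mathbb Z$, and $w\in A_L$ with $\chi(w)=b$. Define homomorphisms $\psi',\psi\colon A_{L'}\to A_L$ by $\psi'(x_u)=x_{j(u)}^k$ and $\psi(g)=w\psi'(g)w^{-1}$. Define $\iota\colon E_{L'}\to E_L$ on the cube $(g,\sigma)$ by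
\[
\iota(g;t)=F_{w\psi'(g),\,j(\sigma)}(k\,j(t)).
\]
By the first and third identities in \eqref{eq:flats}, the formula on the face $t_u=0$ agrees with that for $(g,\sigma\setminus u)$, and on the face $t_u=1$ with that for $(gx_u,\sigma\setminus u)$, since $\psi'(gx_u)=\psi'(g)x_{j(u)}^k$. On vertices, $\iota(g)=w\psi'(g)$.

\begin{lemma}\label{lem:rescale}
\begin{enumerate}
\item[(a)] $\iota(gy)=\psi(g)\iota(y)$ for $g\in A_{L'}$ and $y\in E_{L'}$; $f_L\circ\iota=kf_{L'}+b$; and $\psi(B_{L'})\subset B_L$.
\item[(b)] If $c=kc'+b$ with $c,c'\notin\mathbb Z$, then $\iota$ maps $Y_{L'}=f_{L'}^{-1}(c')$ to $Y_L=f_L^{-1}(c)$, and $\iota\circ s_v=s_{\iota(v)}\circ j$ for every vertex $v$ of $E_{L'}$.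
\item[(c)] $\psi$ is injective.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim follows from $w\psi'(gg')=\psi(g)\,w\psi'(g')$ and the second identity in \eqref{eq:flats}. The others follow from $\chi(\psi'(g))=k\chi(g)$ and the last identity in \eqref{eq:flats}.

(b) By (a), $f_L(\iota(y))-c=k(f_{L'}(y)-c')$, which gives the first claim and shows that $v$ and $\iota(v)$ lie on the same side of their levels, with $|f_L(\iota v)-c|=k|f_{L'}(v)-c'|$. For $n\in\mathbb Z^\sigma$ and $t\in[0,1]^\sigma$,
\[
\iota F_{v,\sigma}(n+t)=F_{\iota(v)\psi'(x^n),\,j(\sigma)}(k\,j(t))=F_{\iota(v),\,j(\sigma)}(k\,j(n+t)),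
\]
so $\iota\circ\Omega^\pm_v(t)=\Omega^\pm_{\iota(v)}(k\,j(t))$ for all $t$. Insert $t=|f_{L'}(v)-c'|\,y$.

(c) The map $A_{L'}\to A_L$, $x_u\mapsto x_{j(u)}$, is injective because it has a left inverse, which kills the generators outside $j(L')$; fullness guarantees that the relations of $A_L$ among the remaining generators hold in $A_{L'}$. It remains to show that $x_u\mapsto x_u^k$ is injective on $A_{L'}$.

Consider the monoid generated by symbols $\zeta_u$, $u\in \operatorname{Vert}L'$, subject to $\zeta_u\zeta_{u'}=\zeta_{u'}\zeta_u$ for edges $uu'$ of $L'$. Two words represent the same monomial exactly when one is obtained from the other by exchanging adjacent distinct commuting letters; such exchanges preserve the length, and they preserve the relative order of any two occurrences of equal or non-commuting letters. Let $\mathcal R$ be the ring of formal integral power series in these monomials. The elements $1+\zeta_u$ are units and commute along edges, so $x_u\mapsto1+\zeta_u$ defines a homomorphism $\mu\colon A_{L'}\to\mathcal R^\times$.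

Let $g\neq1$ and write $g=x_{u_1}^{k_1}\cdots x_{u_r}^{k_r}$ with all $k_i\neq0$ and $r\ge1$ minimal. We claim that no word representing $\Pi=\zeta_{u_1}\cdots\zeta_{u_r}$ has two equal adjacent letters. Suppose one does, and let these letters come from positions $i<l$, so $u_i=u_l$. If $i<q<l$ and $u_q$ were equal to $u_i$ or did not commute with it, the occurrence $q$ would stay between the occurrences $i$ and $l$, which are adjacent. So every $u_q$ with $i<q<l$ is distinct from $u_i$ and commutes with it, and in $g$ the powers $x_{u_i}^{k_i}$ and $x_{u_l}^{k_l}$ can be merged, contradicting minimality. Now expand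
\[
\mu\Bigl(\prod_ix_{u_i}^{kk_i}\Bigr)=\prod_i(1+\zeta_{u_i})^{kk_i}=\sum_{e_1,\dots,e_r\ge0}\ \prod_i\binom{kk_i}{e_i}\ \zeta_{u_1}^{e_1}\cdots\zeta_{u_r}^{e_r}.
\]
If $\zeta_{u_1}^{e_1}\cdots\zeta_{u_r}^{e_r}=\Pi$, the claim forces all $e_i\le1$, and the length forces all $e_i=1$. So the coefficient of $\Pi\neq1$ is $\prod_ikk_i\neq0$, and the image of $g$ is nontrivial.
\end{proof}

\section{The complex $X$}\label{sec:X}

The complex $X$ is a graph of spaces with one vertex space $Y/B$ and seven edge spaces. By Proposition~\ref{prop:level} and Lemma~\ref{lem:rescale}(b), a gluing map acts on homology through two independent data: an affine map $l\mapsto kl+b$ on heights, and a map of simplicial complexes on $H_m$. We choose these data so as to reproduce \eqref{eq:relators}.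

\subsection{The edge data}

We need a complex with $H_m=\mathbb Z\alpha\oplus\mathbb Z\beta$ and spheres in it representing $\alpha$, $\beta$, $\alpha+\beta$ and $0$. Let $S$ be the boundary of the $m$-dimensional cross-polytope, a simplicial $(m-1)$-sphere with fundamental cycle $z$, and let $K=S*\{1,2,3\}$ be its join with three points, that is, three cones on $S$ glued along $S$. Collapsing one cone shows $K\simeq S^m\vee S^m$. An $m$-chain of $K$ has the form $\sum_pp*c_p$, with boundary $\sum_pc_p-\sum_pp*\partial c_p$; so the $m$-cycles are the $\sum_pa_p\,p*z$ with $\sum_pa_p=0$. With $\epsilon_{pq}=p*z-q*z$,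
\[
H_m(K)=\mathbb Z\alpha\oplus\mathbb Z\beta,\qquad\alpha=\epsilon_{12},\quad\beta=\epsilon_{23},\quad\alpha+\beta=\epsilon_{13}.
\]
Let $\Sigma=S*\{1,2\}\cong S^m$ with generator $o=1*z-2*z$ of $H_m(\Sigma)$, and let $\rho_{pq}\colon\Sigma\to K$ be the simplicial map that is the identity on $S$ and sends $1\mapsto p$, $2\mapsto q$. It is injective on each simplex, because no simplex contains both $1$ and $2$, and $(\rho_{pq})_*o=\epsilon_{pq}$; in particular $(\rho_{11})_*o=0$. Let $M=\Sigma'\vee\Sigma''$ be two copies of $\Sigma$ glued at the same vertex of $S$, so $H_m(M)=\mathbb Zo'\oplus\mathbb Zo''$, and let $(\rho_{pq},\rho_{p'q'})\colon M\to K$ denote the map with the given restrictions.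

We take the level $c=-\frac12$. Then $N=2\chi+1=2(\chi-c)$ is an odd integer that measures the signed distance of a vertex from the level; it never vanishes because $c\notin\mathbb Z$. An \emph{edge} $e$ consists of a complex $M_e$, simplicial maps $\xi^0_e,\xi^1_e\colon M_e\to K$, and pairs $(k^0,b^0)$, $(k^1,b^1)$ such that $(c-b^0)/k^0=(c-b^1)/k^1$ is a non-integer $c_e$. The condition says that both rescaling maps send the same level $c_e$ to $c$. The seven edges are:
\[
\begin{array}{l|c|cc|cc|c}
e&M_e&\xi^0_e&\xi^1_e&(k^0,b^0)&(k^1,b^1)&c_e\\ \hline
e_0&M&(\rho_{12},\rho_{13})&(\rho_{12},\rho_{23})&(3,1)&(5,2)&-1/2\\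
e_1^r,\ r\in\{0,1,3,4\}&\Sigma&\rho_{23}&\rho_{11}&(5,r)&(5,r)&-(2r+1)/10\\
e_2^r,\ r\in\{0,2\}&\Sigma&\rho_{23}&\rho_{12}&(15,5r+2)&(3,r)&-(2r+1)/6
\end{array}
\]
In the last row, $(-\frac12-5r-2)/15=-\frac{10r+5}{30}=(-\frac12-r)/3$; each $c_e$ has odd numerator and even denominator. The edge $e_0$ will produce the step rule, the edges $e_1^r$ the reset rule and the edges $e^r_2$ the identification rule. The conditions $5\nmid N$ and $3\nmid N$ describe unions of several progressions, whence the several values of $r$. The two step relations are carried by one edge with $M_e$ a wedge of two spheres, because two edges would give two bijections $\{3\mid N\}\to\{5\mid N\}$, whereas counting needs the same $\theta$ in $\mathsf R$ and $\mathsf S$.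

\subsection{Turning the maps into full embeddings}

Lemma~\ref{lem:rescale} requires flag complexes and full embeddings, and the maps $\xi_e^i$ are not even injective: the homomorphism of Artin groups induced by $\rho_{11}$ kills $x_1x_2^{-1}$. We replace $K$ by a simplicial mapping cylinder. Recall that the \emph{order complex} $\Delta(\mathcal P)$ of a poset $\mathcal P$ has the finite chains as simplices. It is flag, a subposet spans a full subcomplex, and two order-preserving maps $\eta\le\eta'$ induce homotopic maps of order complexes (Quillen). For the poset $P(K)$ of simplices of a complex $K$, $\Delta(P(K))$ is the barycentric subdivision $\operatorname{sd}K$.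

Let
\[
\mathcal Q=P(K)\sqcup\bigsqcup_{e}\bigsqcup_{i\in\{0,1\}}P(M_e)^{(i)},
\]
where $P(M_e)^{(i)}$ is a copy of $P(M_e)$, with the given orders on the pieces and, in addition, $\sigma<\tau$ whenever $\sigma\in P(M_e)^{(i)}$, $\tau\in P(K)$ and $\xi_e^i(\sigma)\subseteq\tau$. This relation is transitive because $\xi_e^i$ preserves inclusions. Put $L=\Delta(\mathcal Q)$ and $L_e=\operatorname{sd}M_e$, and let $j_e^i\colon L_e\to L$ be induced by the inclusion of $P(M_e)^{(i)}$.

\begin{lemma}\label{lem:L}
The complexes $L$ and $L_e$ are finite, flag and $(m-1)$-connected, with no homology above degree $m$. Each $j_e^i$ is an isomorphism onto a full subcomplex. There is an identification $H_m(L)=H_m(K)=\mathbb Z\alpha\oplus\mathbb Z\beta$ under which $(j^i_e)_*=(\xi_e^i)_*$. Moreover $\dim L\le m+1$ and $\dim L_e=m$.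
\end{lemma}

\begin{proof}
Flagness and fullness hold for order complexes and subposets. Let $\eta\colon\mathcal Q\to P(K)$ be the identity on $P(K)$ and $\xi^i_e$ on $P(M_e)^{(i)}$. It is order-preserving and $\sigma\le\eta(\sigma)$ for all $\sigma \in \mathcal Q$, so $\eta$ induces a homotopy inverse to $\operatorname{sd}K\subset L$. Thus $L\simeq S^m\vee S^m$, while $L_e$ is homeomorphic to $S^m$ or $S^m\vee S^m$. Identify $H_m(L)$ with $H_m(K)$ by $\eta_*$; since $\eta\circ j_e^i$ is the subdivision of $\xi_e^i$, the formula follows.

Elements of different pieces $P(M_e)^{(i)}$ are incomparable, and a chain within one piece of $\mathcal Q$ has at most $m+1$ elements. Any other chain has the form $\sigma_0<\dots<\sigma_s<\tau_0<\dots<\tau_t$ with the $\sigma$'s in one $P(M_e)^{(i)}$ and the $\tau$'s in $P(K)$. Since $\xi_e^i$ is injective on simplices, $\dim\tau_0\ge\dim\xi_e^i(\sigma_s)=\dim\sigma_s$, so the chain has at most $(\dim\sigma_s+1)+(m-\dim\tau_0+1)\le m+2$ elements.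
\end{proof}

The mapping cylinder costs one dimension, which is harmless: the cylinders over the edge spaces have dimension $m+1$ as well.

\subsection{The graph of spaces and its universal cover}

Write $A,B,E,Y$ for the objects of Section~\ref{sec:level} attached to $L$ and the level $c=-\frac12$, and $A_e,B_e,E_e,Y_e$ for those attached to $L_e$ and $c_e$. By Proposition~\ref{prop:level} and Lemma~\ref{lem:L}, $Z=Y/B$ and $Z_e=Y_e/B_e$ are connected finite complexes with universal covers $Y$ and $Y_e$, and $\dim Z\le m+1$, $\dim Z_e\le m$. For each $e$ and $i$ choose an element of $A$ of height $b^i$ and let $\iota_e^i$, $\psi_e^i$ be the maps of Section~\ref{sec:rescale} for $j_e^i,k^i,b^i$. By Lemma~\ref{lem:rescale}, $\iota_e^i$ maps $Y_e$ to $Y$, equivariantly along the injection $\psi_e^i\colon B_e\to B$, and so induces $\bar\iota^i_e\colon Z_e\to Z$.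

To obtain a CW-complex, choose a homotopy from $\bar\iota_e^i$ to a cellular map $\bar\kappa_e^i$ and lift it to a homotopy $H_t\colon Y_e\to Y$ with $H_0=\iota_e^i$. For $g\in B_e$ the homotopies $H_t(g\,\cdot)$ and $\psi_e^i(g)H_t(\cdot)$ lift the same homotopy into $Z$ and agree at $t=0$, so they agree. Hence each $H_t$ is equivariant along $\psi^i_e$, and $\kappa_e^i=H_1$ is a cellular equivariant map covering $\bar\kappa_e^i$. Let
\[
X=\Bigl(Z\sqcup\bigsqcup_eZ_e\times[0,1]\Bigr)\Big/\sim,
\]
where $Z_e\times\{i\}$ is glued to $Z$ by $\bar\kappa_e^i$. This is a connected finite CW-complex of dimension at most $m+1$.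

To describe its universal cover, let
\[
\Gamma=\langle B,\ q_e\mid q_e^{-1}\psi_e^0(g)q_e=\psi_e^1(g)\ \ (g\in B_e,\ \text{all } e)\rangle .
\]
Because the $\psi_e^i$ are injective, this is a multiple HNN extension, and we recall the two standard facts about it: $B\to\Gamma$ is injective, and, regarding $B_e$ as a subgroup of $\Gamma$ via $\psi_e^0$, the graph $\mathcal T$ with vertex set $\Gamma/B$ and edge set $\bigsqcup_e\Gamma/B_e$, in which $\gamma B_e$ joins $\gamma B$ to $\gamma q_eB$, is a tree (the Bass--Serre tree). For a subgroup $G\le\Gamma$ acting on a space $U$, let $\Gamma\times_GU$ be the quotient of $\Gamma\times U$ by $(\gamma g,y)\sim(\gamma,gy)$; it is a disjoint union of copies of $U$ indexed by $\Gamma/G$, with $\Gamma$ acting on the left. Put $q_e^0=1$, $q_e^1=q_e$, so that $\psi_e^0(g)q_e^i=q_e^i\psi_e^i(g)$. Any map $\kappa$ from a $B_e$-space $U_e$ to a $B$-space $U$ that is equivariant along $\psi_e^i$ induces a $\Gamma$-map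
\[
\hat\kappa\colon\Gamma\times_{B_e}U_e\to\Gamma\times_BU,\qquad[\gamma,y]\mapsto[\gamma q_e^i,\kappa(y)],
\]
well defined since $[\gamma\psi^0_e(g)q_e^i,\kappa(y)]=[\gamma q_e^i\psi^i_e(g),\kappa(y)]=[\gamma q_e^i,\kappa(gy)]$. Let $\hat Y=\Gamma\times_BY$, $\hat Y_e=\Gamma\times_{B_e}Y_e$, and let $\tilde X$ be obtained from $\hat Y\sqcup\bigsqcup_e\hat Y_e\times[0,1]$ by gluing $\hat Y_e\times\{i\}$ to $\hat Y$ by $\hat\kappa_e^i$.

\begin{lemma}\label{lem:cover}
The space $\tilde X$ is the universal cover of $X$, and $\pi_1(X)\cong\Gamma$.
\end{lemma}

\begin{proof}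
The space $\tilde X$ is a CW-complex on which $\Gamma$ acts cellularly. It permutes the cells freely, because $B$ and $B_e$ do so on $Y$ and $Y_e$, and the quotient is $X$. So $\tilde X\to X$ is a covering with group $\Gamma$. The components of $\hat Y$ and the cylinders over the components of $\hat Y_e$ correspond to the vertices and edges of $\mathcal T$, with the same incidences. For each vertex of $\mathcal T$, the corresponding copy of $Y$ together with the adjacent two thirds of each incident cylinder is an open set that deformation retracts onto $Y$, so it is simply connected. Two such sets meet only if the vertices are adjacent, and then in a copy of $Y_e\times(\frac13,\frac23)$, which is connected. By van Kampen's theorem and induction on the number of vertices, the union of these open sets over a finite subtree is simply connected. By compactness $\tilde X$ is simply connected.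
\end{proof}

\subsection{The homology of the universal cover}

Let $\mathcal V=\Gamma\times_BA$ and $\mathcal V_e=\Gamma\times_{B_e}A_e$, with the $\Gamma$-invariant height $\chi[\gamma,a]=\chi(a)$, and put $N=2\chi+1$ on $\mathcal V$. Since $B$ acts freely on $A$ with the fibers of $\chi$ as orbits, $\Gamma$ acts freely on $\mathcal V$ with exactly one orbit for each height in $\mathbb Z$; the same holds for $\mathcal V_e$. For $v=[\gamma,a]\in\mathcal V$ define the sheet $s_v\colon L\to\hat Y$, $y\mapsto[\gamma,s_a(y)]$, which is well defined because $s_{ga}=gs_a$ for $g\in B$; define sheets for $x\in \mathcal V_e$ by the same formula. Proposition~\ref{prop:level}, applied to each component, gives $\Gamma$-equivariant isomorphisms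
\[
H_m(\hat Y)\cong\bigoplus_{v\in\mathcal V}(\mathbb Z\alpha_v\oplus\mathbb Z\beta_v)=\mathcal F,\qquad H_m(\hat Y_e)\cong\bigoplus_{x\in\mathcal V_e}H_m(M_e).
\]
The restriction of $\iota_e^i$ to vertices induces $\hat\iota_e^i\colon\mathcal V_e\to\mathcal V$.

\begin{lemma}\label{lem:bij}
The map $\hat\iota_e^i$ is a $\Gamma$-equivariant bijection from $\mathcal V_e$ onto the set of elements of $\mathcal V$ of height in $k^i\mathbb Z+b^i$, and it sends height $l$ to height $k^il+b^i$. On $H_m$, the gluing map $\hat\kappa^i_e$ sends $\lambda_x$ to $((\xi_e^i)_*\lambda)_{\hat\iota_e^i(x)}$.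
\end{lemma}

\begin{proof}
The statement on heights is Lemma~\ref{lem:rescale}(a). So $\hat\iota_e^i$ maps the orbit of height $l$ equivariantly to the orbit of height $k^il+b^i$, and an equivariant map between free transitive $\Gamma$-sets is a bijection. The equivariant homotopy $H_t$ induces a homotopy from $\hat\iota_e^i\colon \hat Y_e\to\hat Y$ to $\hat\kappa_e^i$, and Lemma~\ref{lem:rescale}(b) gives $\hat\iota_e^i\circ s_x=s_{\hat\iota_e^i(x)}\circ j_e^i$. Now use $(j_e^i)_*=(\xi_e^i)_*$ from Lemma~\ref{lem:L}.
\end{proof}

By excision, $H_i(\tilde X,\hat Y)\cong\bigoplus_eH_i(\hat Y_e\times([0,1],\{0,1\}))\cong\bigoplus_eH_{i-1}(\hat Y_e)$, so the exact sequence of the pair $(\tilde X,\hat Y)$ reads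
\[
\cdots\to\bigoplus_eH_i(\hat Y_e)\xrightarrow{\ \partial_i\ }H_i(\hat Y)\to H_i(\tilde X)\to\bigoplus_eH_{i-1}(\hat Y_e)\xrightarrow{\ \partial_{i-1}\ }\cdots,
\]
where, after a choice of sign, $\partial_i=(\hat\kappa_e^1)_*-(\hat\kappa_e^0)_*$ on the summand $e$. The map $\partial_0$ is the cellular boundary map of the tree $\mathcal T$, so it is injective with cokernel $\mathbb Z$. The groups $H_i(\hat Y)$ and $H_i(\hat Y_e)$ vanish for $i\neq0,m$. Since $m\ge2$, we obtain
\begin{equation}\label{eq:homX}
\tilde H_i(\tilde X)=0\ \ (i\neq m,m+1),\qquad H_m(\tilde X)=\operatorname{coker}\partial_m,\qquad H_{m+1}(\tilde X)=\ker\partial_m .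
\end{equation}

\begin{proposition}\label{prop:homX}
We have $\tilde H_i(\tilde X)=0$ for $i\neq m$, and there is an isomorphism of $\mathbb Z[\Gamma]$-modules
\[
H_m(\tilde X)\cong\bigoplus_{k\ \mathrm{odd},\ \gcd(k,15)=1}\mathbb Q[\Gamma].
\]
\end{proposition}

\begin{proof}
We compute $\partial_m$ on the basis elements $o'_x,o''_x$ ($x\in\mathcal V_{e_0}$) and $o_x$ ($x\in\mathcal V_e$, $e\neq e_0$), using Lemma~\ref{lem:bij}. For $x$ of height $l$, $N(\hat\iota^i_e(x))=2(k^il+b^i)+1$.

\emph{The edge $e_0$.} The values of $N$ at the ends $0$ and $1$ are $3(2l+1)$ and $5(2l+1)$. So $\theta=\hat\iota_{e_0}^1\circ(\hat\iota_{e_0}^0)^{-1}$ is an equivariant bijection $\{3\mid N\}\to\{5\mid N\}$ with $N(\theta v)=\frac53N(v)$. The map $\xi^0$ sends $o',o''$ to $\alpha,\alpha+\beta$, and $\xi^1$ sends them to $\alpha,\beta$. With $w=\hat\iota^1_{e_0}(x)$, which runs once through $\{5\mid N\}$,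
\[
\partial_mo'_x=\alpha_w-\alpha_{\theta^{-1}w}=\mathsf S_w,\qquad\partial_mo''_x=\beta_w-\alpha_{\theta^{-1}w}-\beta_{\theta^{-1}w}=\mathsf R_w .
\]

\emph{The edges $e_1^r$.} At the end $0$, $N=10l+2r+1$ with $2r+1\in\{1,3,7,9\}$. So $w=\hat\iota^0_{e_1^r}(x)$ runs once through $\{5\nmid N\}$ as $r$ and $x$ vary. Since $\xi^0$ sends $o$ to $\beta$ and $\xi^1$ sends it to $0$, we get $\partial_mo_x=-\beta_w=-\mathsf R_w$.

\emph{The edges $e_2^r$.} The values of $N$ at the ends $0$ and $1$ are $5(6l+2r+1)$ and $6l+2r+1$, with $2r+1\in\{1,5\}$. The odd integers prime to $3$ are those congruent to $1$ or $5$ modulo $6$. So the two bijections $\hat\iota_{e_2^r}^1\circ(\hat\iota_{e_2^r}^0)^{-1}$ combine to an equivariant bijection $\phi\colon\{5\mid N,\,3\nmid N\}\to\{3\nmid N\}$ with $N(\phi u)=\frac15N(u)$. The maps $\xi^0,\xi^1$ send $o$ to $\beta,\alpha$. With $u=\hat\iota^0_{e_2^r}(x)$, which runs once through the domain of $\phi$, we get $\partial_mo_x=\alpha_{\phi u}-\beta_u=-\mathsf T_u$.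

Thus $\partial_m$ maps a basis bijectively, up to signs, onto the family \eqref{eq:relators}. By Proposition~\ref{prop:algebra}, $\partial_m$ is injective and its cokernel is $\bigoplus_{\mathcal U_0}\mathbb Q$, equivariantly. The set $\mathcal U_0$ consists of one free $\Gamma$-orbit for each odd $k$ prime to $15$, namely $\{N=k\}$, and each orbit contributes a copy of $\mathbb Q[\Gamma]$. Now apply \eqref{eq:homX}.
\end{proof}

\subsection{Proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $X$ be the complex constructed above. By Proposition~\ref{prop:homX}, the reduced homology of $\tilde X$ is concentrated in degree $m$, where it is a rational vector space. Its dimension is infinite because there are infinitely many $k$, and countable because $\Gamma$, the fundamental group of a finite complex, is countable. By Lemma~\ref{lem:rational}(a), $\pi_n(X)\cong\pi_n(\tilde X)$ is a rational vector space for all $n\ge2$. By the Hurewicz theorem $\tilde X$ is $(m-1)$-connected and $\pi_m(X)\cong H_m(\tilde X)\neq0$. Finally $\dim X\le m+1$ by construction and $\dim X\ge m+1$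 by Lemma~\ref{lem:dim}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X$ have dimension $d$ and rational higher homotopy groups, of which $\pi_n$ is the first nonzero one. Then $\tilde X$ is $(n-1)$-connected and $H_n(\tilde X)\cong\pi_n(X)$ is nonzero and divisible, so $d\ge n+1$ by Lemma~\ref{lem:dim}. Conversely, let $2\le n\le d-1$ and take $X$ from Theorem~\ref{thm:A} with $m=n$. It has dimension $n+1$, and its first nonzero higher homotopy group is $\pi_n$. The product of $X$ with the torus $T^{d-n-1}$ is a connected finite complex of dimension $d$ with the same higher homotopy groups, since the universal cover of the torus is contractible. An $n$ with $2\le n\le d-1$ exists exactly when $d\ge3$.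
\end{proof}

\section{The homotopy type of $\tilde X$ and finiteness properties of $\Gamma$}\label{sec:C}

We recall the terms and facts used in the proof of Theorem~\ref{thm:C}.

A \emph{Moore space} of type $(G,m)$, $m\ge2$, is a simply connected CW-complex whose only nonzero reduced homology group is $G$ in degree $m$; its homotopy type is determined by $G$ and $m$. \emph{Hilton's theorem} says that for a wedge of $s\geq 2$ copies of $S^m$, $s$ finite, the group $\pi_n$ is a direct sum of groups $\pi_n(S^{k(m-1)+1})$, one for each basic product of weight $k\ge1$ in $s$ letters, and there is at least one basic product of each weight.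

A group $\Gamma$ is of \emph{type $F_n$} if there is a $K(\Gamma,1)$ with finite $n$-skeleton. For a commutative ring $R$, it is of \emph{type $FP_n$ over $R$} if the trivial module $R$ has a projective resolution over $R[\Gamma]$ that is finitely generated in degrees $\le n$, and of \emph{type $FP$ over $R$} if $R$ has a resolution of finite length by finitely generated projective $R[\Gamma]$-modules. By Schanuel's lemma, if $P_n\to\dots\to P_0\to R\to0$ is exact with all $P_i$ finitely generated projective, then $\Gamma$ is of type $FP_{n+1}$ over $R$ if and only if the kernel of $P_n\to P_{n-1}$ is finitely generated.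

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Homotopy type.} Both $\tilde X$ and $\bigvee_{\mathbb N}S^m_{\mathbb Q}$ are Moore spaces of type $(G,m)$ with $G$ a rational vector space of countably infinite dimension, so they are homotopy equivalent. The map $\bigvee_{\mathbb N}S^m\to\bigvee_{\mathbb N}S^m_{\mathbb Q}$ is an isomorphism on rational homology, so Lemma~\ref{lem:rational} gives $\pi_n(X)\cong\pi_n(\bigvee_{\mathbb N}S^m)\otimes\mathbb Q$ for $n\ge2$. By compactness $\pi_n(\bigvee_{\mathbb N}S^m)$ is the colimit of the groups $\pi_n$ of the finite subwedges, and these are retracts of the infinite wedge. So $\pi_n(X)\neq0$ if and only if $\pi_n\otimes\mathbb Q\neq0$ for some finite wedge, which by Hilton's theorem happens if and only if $\pi_n(S^{k(m-1)+1})\otimes\mathbb Q\neq0$ for some $k\ge1$. By \eqref{eq:spheres}, for given $k$ this holds for $n=k(m-1)+1$, possibly for $n=2k(m-1)+1$, and for no other $n$. The resulting values of $n$ are exactly the $n\ge2$ with $n\equiv1\bmod(m-1)$.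

\emph{Type $F_m$.} Since $\tilde X$ is $(m-1)$-connected, attaching cells of dimension $\ge m+1$ to $X$ yields a $K(\Gamma,1)$ whose $m$-skeleton is that of $X$.

\emph{Type $FP$ over $\mathbb F_p$.} For any $R$, the cellular chain group $C_i(\tilde X;R)$ is a free $R[\Gamma]$-module on the finitely many $i$-cells of $X$. Multiplication by $p$ is bijective on $H_m(\tilde X)$, so $H_m(\tilde X)\otimes\mathbb F_p=0=\operatorname{Tor}(H_m(\tilde X),\mathbb F_p)$. By the universal coefficient theorem $\tilde H_*(\tilde X;\mathbb F_p)=0$, and $C_*(\tilde X;\mathbb F_p)$ is a resolution of $\mathbb F_p$ of length $m+1$ by finitely generated free $\mathbb F_p[\Gamma]$-modules.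

\emph{Not $FP_{m+1}$ over $R=\mathbb Z$ or $\mathbb Q$.} The sequence $C_m(\tilde X;R)\to\dots\to C_0(\tilde X;R)\to R\to0$ is exact because $\tilde H_i(\tilde X;R)=0$ for $i<m$. If $\Gamma$ were of type $FP_{m+1}$ over $R$, the module of $m$-cycles would be finitely generated, and so would its quotient $H_m(\tilde X;R)$. For both rings $H_m(\tilde X;R)\cong H_m(\tilde X)\otimes R$ is, by Proposition~\ref{prop:homX}, an infinite direct sum of copies of $\mathbb Q[\Gamma]$. Such a module is not finitely generated, since finitely many elements lie in a finite partial sum.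
\end{proof}

\begin{thebibliography}{9}

\bibitem{BB}
Bestvina and Brady, Invent. Math. \textbf{129} (1997).

\bibitem{PP}
\emph{On Postnikov pieces of finite dimension},
\texttt{http://www.ub.edu/topologia/casacuberta/articles/collectanea.pdf}.

\end{thebibliography}
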